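\title{Optimal drawings of disjoint unions of graphs on surfaces}

\begin{abstract}
A conjecture of DeVos, Mohar and \v{S}\'amal states that in every drawing of a disjoint union $G_1\sqcup G_2$ on a surface with the least possible number of crossings, the drawings of $G_1$ and $G_2$ are disjoint. We show that the conjecture fails on every surface of Euler genus at least $2\cdot10^{17}+2$, hence on all but finitely many surfaces. The counterexamples are pairs of cubic graphs that come from a one-vertex, one-face map and its dual. A counting argument shows that for most such pairs disjointness multiplies the number of crossings by a factor that grows like the logarithm of the genus. We also prove that the conjecture holds on the projective plane and on the torus.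
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite, and a \emph{surface} is a connected closed (compact, without boundary) $2$-manifold. The Euclidean plane is treated through its equivalence with the sphere. A \emph{drawing} of a graph $G$ on a surface $\Sigma$ maps the vertices to distinct points and each edge $uv$ to a simple arc joining the images of $u$ and $v$, such that the interior of each arc avoids all vertex images, two edges share only finitely many points, each of them a common endpoint or a transversal crossing, and no three edges cross at one point. We write $\operatorname{cr}(D)$ for the number of crossings of a drawing $D$. A drawing of $G$ on $\Sigma$ is \emph{optimal} if no drawing of $G$ on $\Sigma$ has fewer crossings. A drawing of a disjoint union $G_1\sqcup G_2$ induces drawings of $G_1$ and $G_2$, and these are \emph{disjoint} if their images are disjoint subsets of $\Sigma$; we then speak of a \emph{disjoint drawing} of $G_1\sqcup G_2$.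

\medskip
\noindent\textbf{Conjecture} (DeVos, Mohar and \v{S}\'amal; see \cite{tgt})\textbf{.} \emph{Let $G$ be the disjoint union of two graphs $G_1$ and $G_2$ and let $\Sigma$ be a surface. In every optimal drawing of $G$ on $\Sigma$ the drawings of $G_1$ and $G_2$ are disjoint.}
\medskip

On the sphere this is known, and the reason is short. The drawing of $G_1$ misses a point, so it is a plane drawing; shrink it into a small disc that misses the drawing of $G_2$. All crossings between $G_1$ and $G_2$ disappear and none are created. On other surfaces this move is not free, because $G_1$ may use the topology of $\Sigma$ to avoid crossing itself. One still expects crossings between $G_1$ and $G_2$ to be wasted: if both graphs wind around $\Sigma$ in many ways, they are forced to cross each other many times, and it should be cheaper to flatten one of them into a disc or to divide the handles between them. We show that this expectation is correct on two small surfaces and wrong on large ones. Let $e(\Sigma)=2-\chi(\Sigma)$ denote the Euler genus.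

\begin{theorem}\label{thm:main}
Let $\Sigma$ be a surface, orientable or not, with $e(\Sigma)\ge 2\cdot10^{17}+2$. Put $g=e(\Sigma)/2$ if $\Sigma$ is orientable and $g=\lfloor(e(\Sigma)-1)/2\rfloor$ otherwise. There are simple connected cubic graphs $G_1,G_2$ on $4g$ vertices such that
\begin{itemize}
\item $G_1\sqcup G_2$ has a drawing on $\Sigma$ with exactly $2g$ crossings;
\item every drawing of $G_1\sqcup G_2$ on $\Sigma$ in which $G_1$ and $G_2$ are disjoint has more than
\[
X_g:=g\,\frac{\ln(2g)-25.2}{6.44}>2.27\,g
\]
crossings.
\end{itemize}
\end{theorem}

Thus $G_1$ and $G_2$ are disjoint in \emph{no} optimal drawing of $G_1\sqcup G_2$ on $\Sigma$. The ratio between the best disjoint drawing and the optimum is at least $X_g/2g=(\ln(2g)-25.2)/12.88$, which is unbounded as $e(\Sigma)\to\infty$. There are at most two surfaces of each Euler genus, so the conjecture fails on all but finitely many surfaces.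

\begin{corollary}\label{cor:gap}
On each fixed surface of Theorem~\ref{thm:main}, the difference between the number of crossings of the best disjoint drawing of $G_1\sqcup G_2$ and that of an optimal drawing can be made arbitrarily large by a suitable choice of $G_1$ and $G_2$.
\end{corollary}

\begin{theorem}\label{thm:pp}
The conjecture holds on the projective plane.
\end{theorem}

\begin{theorem}\label{thm:torus}
The conjecture holds on the torus.
\end{theorem}

A proof for the projective plane has been announced before. For the Klein bottle a positive answer was published by Beaudou, Gerbaud, Grappe and Palesi \cite{BGGP}; we neither use nor reprove it. We do not settle the remaining finitely many surfaces of intermediate Euler genus.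

\subsection*{Why the conjecture fails}
Two facts pull against each other. Disjoint drawings divide the surface: one of the two graphs is drawn on a surface of at most half the Euler genus (Section~\ref{sec:split}). A map and its dual, on the other hand, are both embedded, both use every handle, and cross once per edge. On the orientable surface of genus $g$ the map with the fewest edges has one vertex, one face and $2g$ edges, and its dual is of the same kind. Replacing the vertex of each by a cycle gives two cubic graphs drawn with only $2g$ crossings (Section~\ref{sec:dual}). It remains to find such a pair in which neither graph has a good drawing on a surface of half the Euler genus, and for this we count. Up to factors exponential in $g$, there are $g^{2g}$ graphs in the family, while only $C^{X}g^{g}$ of them can be drawn with $X$ crossings on a surface of Euler genus about $g$, for an absolute constant $C$ (Section~\ref{sec:count}). So a typical graph of the family needs on the order of $g\ln g$ crossings there, and this eventually exceeds $2g$. Since a logarithm has to beat a constant, the threshold in Theorem~\ref{thm:main} is large.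

\subsection*{Why it holds on small surfaces}
On the projective plane and the torus we bound the number of crossings between the two graphs from below, by decomposing each graph into closed curves with theorems of Lins \cite{Lins} and Schrijver \cite{Schrijver}, and we compare this bound with the cost of cutting the surface open and redrawing one graph in the plane. On the projective plane (Section~\ref{sec:small}) there is a factor of two to spare. On the torus (Section~\ref{sec:torus}) the first comparison ends in a tie, and the work lies in the case of equality.

\section{Conventions}\label{sec:conv}

For each $g\ge0$ there is one orientable surface $\Sigma_g$ of genus $g$, with $e(\Sigma_g)=2g$, and for each $e\ge1$ there is one nonorientable surface of Euler genus $e$. Replacing a disc by a M\"obius band (adding a \emph{crosscap}) raises the Euler genus by one and gives a nonorientable surface. A compact connected surface with $b$ boundary circles has Euler characteristic at most $2-b$, and gluing a disc to a boundary circle raises the Euler characteristic by one.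

Turning the crossings of a drawing into vertices of degree $4$ gives an embedded graph, the \emph{planarization} of the drawing. Finite embedded graphs in surfaces are tame, so up to a homeomorphism of $\Sigma$, which changes no crossing, every drawing is piecewise linear. In particular its image has a regular neighborhood: a compact surface with boundary made of a small disc around each vertex of the planarization and a thin band along each edge.

When we redraw a graph, an edge may come to cross itself, at points that lie on no other edge. Such an edge can be \emph{shortcut}: follow it from one end and, at each self-crossing, jump to the last visit of that point. The result is a simple arc contained in the old one, so no crossing is created. Self-crossings may therefore always be removed.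

\section{Disjoint drawings split the Euler genus}\label{sec:split}

\begin{lemma}\label{lem:split}
If connected graphs $G_1,G_2$ have disjoint drawings $D_1,D_2$ on $\Sigma$, then there are surfaces $S_1,S_2$ with $e(S_1)+e(S_2)\le e(\Sigma)$ such that $G_i$ has a drawing on $S_i$ with $\operatorname{cr}(D_i)$ crossings.
\end{lemma}

\begin{proof}
Let $N$ be a regular neighborhood of the image of $D_1$, disjoint from $D_2$. It is connected because $G_1$ is. Because $G_2$ is connected, $D_2$ lies in one component $W$ of $\Sigma\setminus\operatorname{int}N$. Let $U=\Sigma\setminus\operatorname{int}W$. It is the union of $N$ and the other components of $\Sigma\setminus\operatorname{int}N$, each of which meets $N$, so $U$ is connected. The surfaces $U$ and $W$ cover $\Sigma$ and share $b\ge1$ boundary circles, and circles have Euler characteristic $0$, so $\chi(U)+\chi(W)=\chi(\Sigma)$. Capping the boundary circles with discs gives surfaces $S_1\supset U\supset D_1$ and $S_2\supset W\supset D_2$ with $\chi(S_1)+\chi(S_2)=\chi(\Sigma)+2b\ge\chi(\Sigma)+2$, which is $e(S_1)+e(S_2)\le e(\Sigma)$.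
\end{proof}

\section{Dual pairs of cubic graphs}\label{sec:dual}

\subsection{Pairings and polygon gluings}
Fix $g\ge1$ and let $\sigma(i)=i+1$ on $\mathbb Z_{4g}$. A \emph{pairing} is a fixed-point-free involution $\pi$ of $\mathbb Z_{4g}$. It defines the graph $G_\pi$ on $\mathbb Z_{4g}$ with \emph{cycle edges} $\{i,i+1\}$ and \emph{chords} $\{i,\pi(i)\}$, and it also defines a surface. Take a $4g$-gon $P$ with corners $P_i$ and sides $s_i$ directed from $P_i$ to $P_{i+1}$, and glue $s_i$ to $s_{\pi(i)}$ reversing the direction. The result is an orientable surface in which $\partial P$ becomes a graph with $2g$ edges and one face. The start $P_i$ of $s_i$ is identified with the end $P_{\pi(i)+1}$ of $s_{\pi(i)}$. So with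
\[
\varphi_\pi=\sigma\pi\qquad(\text{first }\pi,\text{ then }\sigma)
\]
the vertices of this graph correspond to the cycles of $\varphi_\pi$. If there are $V$ of them, the Euler characteristic is $V-2g+1$, and the surface is $\Sigma_g$ exactly when $V=1$. Let $\mathcal P_g$ be the set of pairings $\pi$ for which $\varphi_\pi$ is a $4g$-cycle.

For $\pi\in\mathcal P_g$ the graph $G_\pi$ is connected, cubic and simple. Only simplicity needs an argument: if $\pi(i)=i+1$, then $\varphi_\pi(i+1)=\sigma(i)=i+1$ is a fixed point, which a $4g$-cycle does not have.

The graph $G_\pi$ records the order of the sides around the face. The order of the edge ends around the vertex is given by $\varphi_\pi$, as we shall see in Lemma~\ref{lem:draw}. Relabeling $\mathbb Z_{4g}$ in that order produces the pairing of the dual map. For $\pi\in\mathcal P_g$ put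
\[
\tau(t)=\varphi_\pi^{\,t}(0)\quad(t\in\mathbb Z_{4g}),\qquad \pi^*=\tau^{-1}\pi\tau .
\]
The map $\tau$ is a bijection of $\mathbb Z_{4g}$ because $\varphi_\pi$ is a $4g$-cycle, and $\pi^*$ is a pairing.

\begin{lemma}\label{lem:duality}
The map $\pi\mapsto\pi^*$ is an involution of $\mathcal P_g$, and in particular a bijection.
\end{lemma}

\begin{proof}
By definition $\tau\sigma=\varphi_\pi\tau$, so $\sigma\tau^{-1}=\tau^{-1}\varphi_\pi$; also $\varphi_\pi\pi=\sigma$. Hence
\[
\varphi_{\pi^*}=\sigma\tau^{-1}\pi\tau=\tau^{-1}\varphi_\pi\pi\tau=\tau^{-1}\sigma\tau
\]
is a $4g$-cycle, and $\pi^*\in\mathcal P_g$. Since $\tau(0)=0$, the map that plays the role of $\tau$ for $\pi^*$ is $t\mapsto\tau^{-1}\sigma^t\tau(0)=\tau^{-1}(t)$. Therefore $\pi^{**}=\tau\pi^*\tau^{-1}=\pi$.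
\end{proof}

\subsection{The drawing with $2g$ crossings}
The case $g=1$ shows the construction. Of the three pairings of $\mathbb Z_4$, two pair some $i$ with $i+1$, so only $\pi(i)=i+2$ can lie in $\mathcal P_1$. It does, as $\varphi_\pi(i)=i-1$. The gluing is the usual one of a square into a torus, $G_\pi=K_4$, $\tau(t)=-t$ and $\pi^*=\pi$. Figure~\ref{fig:square} shows one copy of $K_4$ with its $4$-cycle around the center of the square and a second one with its $4$-cycle around the common image of the corners. They cross twice.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dotted] (0,0) rectangle (4,4);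
\draw (2,2) circle (1.1);
\draw (2,0.9)--(2,0) (3.1,2)--(4,2) (2,3.1)--(2,4) (0.9,2)--(0,2);
\foreach \p in {(2,0.9),(3.1,2),(2,3.1),(0.9,2)} \fill \p circle (0.07);
\node at (2,1.2) {$a_0$}; \node at (2.75,2) {$a_1$};
\node at (2,2.8) {$a_2$}; \node at (1.25,2) {$a_3$};
\draw[very thick] (0.7,0)--(3.3,0) (4,0.7)--(4,3.3) (0.7,4)--(3.3,4) (0,0.7)--(0,3.3);
\draw[very thick] (0.7,0) arc (0:90:0.7);
\draw[very thick] (4,0.7) arc (90:180:0.7);
\draw[very thick] (3.3,4) arc (180:270:0.7);
\draw[very thick] (0,3.3) arc (270:360:0.7);
\foreach \p in {(0.7,0),(3.3,0),(4,0.7),(4,3.3),(0.7,4),(3.3,4),(0,0.7),(0,3.3)}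
  \draw[fill=white] \p circle (0.08);
\node[below] at (0.7,-0.05) {$0$}; \node[below] at (3.3,-0.05) {$2$};
\node[above] at (0.7,4.05) {$0$}; \node[above] at (3.3,4.05) {$2$};
\node[right] at (4.05,0.7) {$3$}; \node[right] at (4.05,3.3) {$1$};
\node[left] at (-0.05,0.7) {$3$}; \node[left] at (-0.05,3.3) {$1$};
\node[below] at (2,-0.05) {$s_0$}; \node[right] at (4.05,2) {$s_1$};
\node[above] at (2,4.05) {$s_2$}; \node[left] at (-0.05,2) {$s_3$};
\end{tikzpicture}
\caption{Two copies of $K_4$ on the torus obtained by gluing opposite sides of a square. The thin copy has vertices $a_0,\dots,a_3$. The thick copy has vertices $0,\dots,3$, each visible twice; its $4$-cycle consists of the four corner arcs and its two chords run along the sides. Each copy is embedded, and the two copies cross at the two midpoints of glued sides.}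
\label{fig:square}
\end{figure}

\begin{lemma}\label{lem:draw}
For $\pi\in\mathcal P_g$ the graph $G_\pi\sqcup G_{\pi^*}$ has a drawing on $\Sigma_g$ with exactly $2g$ crossings.
\end{lemma}

\begin{proof}
Glue $P$ according to $\pi$. All corners become one point $v$, and the sides become $2g$ loops at $v$.

\emph{The graph $G_\pi$.} Draw a circle $C_0$ inside $P$ parallel to $\partial P$, with a vertex $a_i$ opposite the midpoint $m_i$ of $s_i$, and draw disjoint segments $a_im_i$. On the surface $m_i=m_{\pi(i)}$, so the segments join up to arcs from $a_i$ to $a_{\pi(i)}$. This embeds $G_\pi$.

\emph{The graph $G_{\pi^*}$.} Let $C_1$ be a small circle around $v$; in $P$ it appears as $4g$ arcs, one cutting off each corner. The end of $s_j$ is identified with the start of $s_{\pi(j)}$. So the $4g$ loop ends at $v$ are indexed by $i\in\mathbb Z_{4g}$, where $i$ stands for the start of $s_i$, and the loop $s_i=s_{\pi(i)}$ has the ends $i$ and $\pi(i)$. The arc of $C_1$ at the corner $P_i$ joins the start of $s_i$ to the end of $s_{i-1}$, which is the start of $s_{\pi(i-1)}$ and has index $\pi\sigma^{-1}(i)=\varphi_\pi^{-1}(i)$. Hence $C_1$ meets the loop ends in the cyclic order $\tau(0),\tau(1),\tau(2),\dots$.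 Put a vertex $t$ where $C_1$ meets the end $\tau(t)$, take the arcs of $C_1$ as cycle edges and the parts of the loops outside $C_1$ as chords. The chord at $t$ leads to the end $\pi\tau(t)$, which carries the vertex $\tau^{-1}\pi\tau(t)=\pi^*(t)$. This embeds $G_{\pi^*}$.

The circle $C_0$ misses the second drawing and $C_1$ misses the first. The chord of $G_\pi$ through $m_i=m_{\pi(i)}$ crosses the chord of $G_{\pi^*}$ contained in $s_i$ once and meets no other chord. There are $2g$ such points.
\end{proof}

\begin{remark}\label{rem:ladder}
Not every $\pi\in\mathcal P_g$ gives a counterexample. The pairing $\pi(i)=i+2g$ has $\varphi_\pi(i)=i+2g+1$ with $2g+1$ prime to $4g$, so $\pi\in\mathcal P_g$; and $\pi^*=\pi$, because $\tau(t)=(2g+1)t$ satisfies $\tau(t+2g)=\tau(t)+2g$. The graph $G_\pi$ has a plane drawing with one crossing: draw the paths $0,\dots,2g-1$ and $2g,\dots,4g-1$ along concentric circles, the chords radially, and let the edges $\{2g-1,2g\}$ and $\{4g-1,0\}$ cross. We therefore look for a typical $\pi$, and we need to know the size of $\mathcal P_g$.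
\end{remark}

\subsection{The number of one-vertex gluings}
There are $(4g-1)!!=1\cdot3\cdots(4g-1)$ pairings. The following count (Walsh--Lehman, Harer--Zagier) says that a fraction $1/(2g+1)$ of them lies in $\mathcal P_g$. We include a proof.

\begin{lemma}\label{lem:HZ}
\[
|\mathcal P_g|=\frac{(4g-1)!!}{2g+1}=\frac{(4g)!}{4^g\,(2g+1)!}.
\]
\end{lemma}

\begin{proof}
Put $N=4g$ and $M=2g$. Let $K$ be the conjugacy class of fixed-point-free involutions in the symmetric group $S_N$, so $|K|=(N-1)!!$. The Frobenius formula states that for conjugacy classes $A,B,C$ of a finite group $\Gamma$ the number of triples $(a,b,c)\in A\times B\times C$ with $abc=1$ is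
\[
\frac{|A|\,|B|\,|C|}{|\Gamma|}\sum_\chi\frac{\chi(A)\chi(B)\chi(C)}{\chi(1)},
\]
the sum being over the irreducible characters. Take $B=K$ and let $A=C$ be the class of the $(N-1)!$ cycles of length $N$, which is closed under inversion. By conjugation every $a\in A$ occurs in the same number of triples, and $a=\sigma$ occurs in $|\mathcal P_g|$ of them. Hence
\[
|\mathcal P_g|=\frac{|K|}{N}\sum_\chi\frac{\chi(\sigma)^2\chi(K)}{\chi(1)} .
\]
Let $\chi_r$, $0\le r\le N-1$, be the character of the $r$th exterior power of the standard representation of dimension $N-1$. These \emph{hook characters} are irreducible and distinct, and $\chi_r(1)=\binom{N-1}r$. The permutation representation is the sum of the standard and the trivial one, so for a permutation matrix $\rho$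
\[
\sum_r\chi_r(\rho)q^r=\frac{\det(1+q\rho)}{1+q}.
\]
For $\rho=\sigma$ the right side is $(1-(-q)^N)/(1+q)$, so $\chi_r(\sigma)=(-1)^r$. By column orthogonality $\sum_\chi\chi(\sigma)^2$ is the order $N$ of the centralizer of $\sigma$. The hook characters already contribute $N$, so all other irreducible characters vanish on $\sigma$, and $|\mathcal P_g|=\frac{|K|}N\sum_r\chi_r(K)/\binom{N-1}r$. For $\rho\in K$ the right side above is $(1-q^2)^M/(1+q)=(1-q)(1-q^2)^{M-1}$. Write $1/\binom{N-1}r=N\int_0^1x^r(1-x)^{N-1-r}\,dx$ and substitute $q=x/(1-x)$, for which $1-q=\frac{1-2x}{1-x}$ and $1-q^2=\frac{1-2x}{(1-x)^2}$. Since $N=2M$, the powers of $1-x$ cancel, and since $M$ is even,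
\[
\sum_r\frac{\chi_r(K)}{\binom{N-1}r}
=N\int_0^1(1-x)^{N-1}\,\frac{1-2x}{1-x}\Bigl(\frac{1-2x}{(1-x)^2}\Bigr)^{M-1}dx
=N\int_0^1(1-2x)^M\,dx=\frac N{M+1}.
\]
So $|\mathcal P_g|=(4g-1)!!/(2g+1)$, and $(4g-1)!!=(4g)!/(4^g(2g)!)$.
\end{proof}

\section{Counting graphs that are easy to draw}\label{sec:count}

A drawing with $x$ crossings of a graph with $6g$ edges has a planarization with $6g+2x$ edges, from which the graph can be read off. So it suffices to count embedded graphs with $n$ edges on a surface of Euler genus $h$. We need a bound that is exponential in $n$, with the superexponential part depending on $h$ alone. The reason such a bound holds is that all but $h$ of the edges belong to a spanning tree or to a dual spanning tree. These two structures are planar and can be encoded by parenthesis words; only the $h$ remaining edges need an arbitrary matching.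

A \emph{map} is a connected graph, with loops and multiple edges allowed, embedded in a surface so that every face is an open disc. A \emph{dart} is a half-edge. A map is \emph{rooted} if a dart of a non-loop edge and a local orientation at the vertex of that dart are distinguished. Isomorphisms are homeomorphisms of surfaces that carry graph to graph and root to root. Once a local orientation is chosen at every vertex, each vertex has a cyclic order of its darts, the \emph{rotation}, and each edge has a \emph{signature}, trivial or not according to whether the local orientations at its ends agree along it. Rotations and signatures determine a regular neighborhood of the graph: attach a band for each edge to discs for the vertices, in the order given by the rotations, with a twist if the signature is nontrivial. They then determine the map, since it remains to cap the boundary circles with discs.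

We shall twice use the following fact. Given pairwise disjoint chords of a disc with distinct ends, walk once around the boundary from a base point and write an opening letter at the first end of each chord and a closing letter at the second. The word determines which ends are matched: an opening letter immediately followed by a closing one must be a chord, since otherwise the two chords through these ends would have interleaved ends and would cross; delete the pair and repeat.

\begin{lemma}\label{lem:maps}
Up to isomorphism there are at most $25^n\,(2h)!/h!$ rooted maps with $n$ edges and Euler genus exactly $h$.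
\end{lemma}

\begin{proof}
Let $Q$ be such a map, with edge set $E$, $V$ vertices and $F$ faces, so $V-n+F=2-h$. We encode $Q$ by a word and some extra data.

\emph{Tree, cotree and leftover edges.} Let $T$ be a spanning tree containing the root edge; it exists because the root edge is not a loop. A regular neighborhood of $T$ is a closed disc, so the complement of $T$ in the surface is connected, and one can pass from any face to any other by crossing only edges of $E\setminus T$. Choose $C\subset E\setminus T$ dual to a spanning tree of the dual graph. Then $|C|=F-1$, and $L=E\setminus(T\cup C)$ has $n-(V-1)-(F-1)=h$ edges. Merging the faces along the edges of $C$, in a tree pattern, gives one open disc. So $U=T\cup L$ is a map with a single face.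

\emph{The word.} Propagate the root orientation along $T$ to all vertices, so that the edges of $T$ have trivial signature. Tour around $T$, starting at the root dart. After a dart not in $T$ go to the next dart in the rotation at the same vertex. After a dart in $T$ go along its edge and continue with the dart that follows the opposite dart in the rotation there. This is the walk along the boundary circle of a thin disc around $T$, which passes every non-tree dart once and runs along every tree edge once from each end. So the tour lists each of the $2n$ darts once. Record a word of length $2n$ in five letters.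
\begin{itemize}
\item A dart of $T$ gets \texttt{d} or \texttt{u} according to whether its edge is traversed for the first or the second time.
\item A dart of $L$ gets \texttt{x}.
\item A dart of $C$ gets \texttt{o} or \texttt{c}, by a rule that refers to $U$ and not to the tour. The complement of a thin regular neighborhood of $U$ is a closed disc $\Delta$. The edges of $C$ meet $\Delta$ in pairwise disjoint chords, whose ends on $\partial\Delta$ correspond to the darts of $C$. Walk once along $\partial\Delta$, starting next to the root vertex just after the root dart and moving in the direction of the root orientation. For each edge of $C$ the dart met first gets \texttt{o} and the other gets \texttt{c}.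
\end{itemize}

\emph{The data and their number.} Record the word, the matching of the $2h$ letters \texttt{x} given by the edges of $L$, and the signatures of the edges of $L$. There are at most $5^{2n}=25^n$ words, $(2h-1)!!=(2h)!/(2^hh!)$ matchings and $2^h$ choices of signatures.

\emph{Decoding.} The letters \texttt{d}, \texttt{u} form a parenthesis word whose matched pairs are the edges of $T$: \texttt{d} moves to a new vertex and \texttt{u} moves back. So the word determines $T$, the rotation at every vertex, and the letter of every dart. The matching and the signatures then determine the map $U$ with a regular neighborhood on whose boundary the positions of the darts of $C$ are marked. In particular they determine the walk along $\partial\Delta$ and the sequence of letters \texttt{o}, \texttt{c} met by it. By the fact above this sequence determines which darts of $C$ form an edge, and disjoint chords of a disc with prescribed pairs of ends are unique up to a homeomorphism fixing the boundary. Hence the data determine $Q$ up to isomorphism.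
\end{proof}

For an integer $h\ge1$ and a real $X\ge0$ let $N(h,X)$ be the number of pairings $\pi$ of $\mathbb Z_{4g}$ for which $G_\pi$ is simple and has a drawing with at most $X$ crossings on some surface of Euler genus at most $h$.

\begin{lemma}\label{lem:easy}
\[
N(h,X)\le 3\cdot81^g\cdot25^{6g+2X}\,\frac{(2h)!}{h!}.
\]
\end{lemma}

\begin{proof}
For each such $\pi$ fix such a drawing, with $x\le X$ crossings, and let $Q$ be its planarization. It is connected, has $4g$ vertices of degree $3$, $x$ vertices of degree $4$ and $6g+2x$ edges. It has no loops, because each of its edges is part of a simple arc.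

The faces of $Q$ need not be discs. Let $R$ be a regular neighborhood of $Q$, and replace each component $K$ of the complement of $\operatorname{int}R$ by one disc for each of its $b\ge1$ boundary circles. As $\chi(K)\le2-b\le b$, the Euler characteristic does not decrease, and $Q$ becomes a map of some Euler genus $h'\le h$. Root it at the dart that leaves the vertex $0$ along the edge $\{0,1\}$, with either local orientation, and mark at each vertex of degree $3$ the dart that belongs to a chord. A rooted map with $4g$ vertices of degree $3$ has $3^{4g}=81^g$ possible markings.

The marked rooted map determines $\pi$. Crossings are transversal, so an edge of $G_\pi$ that enters a vertex of degree $4$ leaves it by the opposite dart. Starting with the root dart, go straight through vertices of degree $4$, and on arriving at a vertex of degree $3$ leave it by the other unmarked dart. This traces the cycle edges and numbers the vertices of degree $3$ as $0,1,\dots,4g-1$. Following the marked darts in the same way gives the chords. By Lemma~\ref{lem:maps},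
\[
N(h,X)\le\sum_{0\le x\le X}\ \sum_{0\le h'\le h}81^g\,25^{6g+2x}\,\frac{(2h')!}{h'!}.
\]
Here $\sum_{x\le X}625^x\le\frac{625}{624}\,625^X$. With $A_j=(2j)!/j!$ we have $A_j/A_{j-1}=2(2j-1)\ge2$ for $j\ge1$, so $\sum_{j\le h}A_j\le2A_h$. Finally $2\cdot\frac{625}{624}<3$.
\end{proof}

\section{The counterexamples}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The hypothesis gives $g\ge10^{17}$. Either $\Sigma=\Sigma_g$, or $\Sigma$ is nonorientable with $e(\Sigma)\in\{2g+1,2g+2\}$ and arises from $\Sigma_g$ by adding one or two crosscaps. In all cases $e(\Sigma)\le2g+2$. From $\ln(2g)\ge\ln2+17\ln10>39.83$ and $2.27\cdot6.44<14.63$ we get $X_g>2.27\,g$.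

We claim that
\begin{equation}\label{eq:claim}
2N(g+1,X_g)<|\mathcal P_g| .
\end{equation}
The quotient $(4g)!/(2g+1)!$ is a product of $2g-1$ factors, each at least $2g+2$, and $(2g+2)!/(g+1)!$ is a product of $g+1$ factors, each at most $2g+2$. By Lemmas~\ref{lem:HZ} and~\ref{lem:easy} it therefore suffices to show $6\cdot 81^g\,25^{6g+2X_g}(2g+2)^{g+1}<4^{-g}(2g+2)^{2g-1}$, that is,
\[
\ln6+g\ln(324\cdot25^6)+2X_g\ln25<(g-2)\ln(2g+2).
\]
We have $\ln6<1.8$, $\ln324<5.781$ and $\ln25<3.2189$, so $\ln(324\cdot25^6)<25.1$ and $2\ln25<6.44$. The left side is less than
\[
1.8+25.1\,g+g(\ln(2g)-25.2)=g\ln(2g)-0.1\,g+1.8,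
\]
and the right side is at least $g\ln(2g)-2\ln(2g+2)$. Since $2\ln(2g+2)<2\sqrt{2g+2}\le4\sqrt g$ and $0.1\,g>1.8+4\sqrt g$ for $g\ge10^{17}$, this proves \eqref{eq:claim}.

Call $\pi\in\mathcal P_g$ \emph{easy} if $G_\pi$ has a drawing with at most $X_g$ crossings on a surface of Euler genus at most $g+1$. The graphs $G_\pi$ with $\pi\in\mathcal P_g$ are simple, so by \eqref{eq:claim} fewer than half of the elements of $\mathcal P_g$ are easy. By Lemma~\ref{lem:duality} fewer than half have $\pi^*$ easy. So there is $\pi\in\mathcal P_g$ with neither $\pi$ nor $\pi^*$ easy. Put $G_1=G_\pi$ and $G_2=G_{\pi^*}$.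

Lemma~\ref{lem:draw}, with crosscaps added if necessary inside a small disc missing the drawing, gives a drawing of $G_1\sqcup G_2$ on $\Sigma$ with $2g$ crossings. Given a disjoint drawing on $\Sigma$, Lemma~\ref{lem:split} gives drawings of $G_i$ on $S_i$ with the same numbers of crossings and $e(S_1)+e(S_2)\le2g+2$. Some $S_i$ has $e(S_i)\le g+1$, and then the drawing of $G_i$ alone has more than $X_g$ crossings.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:gap}]
Let $G_1,G_2$ be as in Theorem~\ref{thm:main} and let $t\ge1$. Replace each edge of $G_i$ by $t$ internally disjoint paths of length $2$, which gives a simple graph $G_i^{(t)}$. In the drawing with $2g$ crossings, draw the $t$ paths of each edge parallel to it. Each crossing becomes a grid of $t^2$ crossings, so the optimum for $G_1^{(t)}\sqcup G_2^{(t)}$ is at most $2gt^2$.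

Take a disjoint drawing of $G_1^{(t)}\sqcup G_2^{(t)}$ with $c$ crossings, and choose for each edge of $G_1\sqcup G_2$ one of its $t$ paths, independently and uniformly. After shortcutting, the chosen paths form a disjoint drawing of $G_1\sqcup G_2$. A crossing between paths of different edges survives only if both paths are chosen, which has probability $t^{-2}$. A crossing between different paths of the same edge never survives, and a crossing between the two edges of one path is a self-crossing and is removed. The expected number of crossings is at most $c/t^2$, so some choice gives at most $c/t^2$, and Theorem~\ref{thm:main} yields $c>2.27\,gt^2$. The difference exceeds $0.27\,gt^2$.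
\end{proof}

\section{Flattening a component, and the projective plane}\label{sec:small}

\subsection{The exchange inequality}\label{sub:setup}
For the rest of the paper, $D$ is an optimal drawing of $G_1\sqcup G_2$ on $\Sigma$ that is not disjoint, and we seek a contradiction. Vertex points are distinct and lie off the interiors of the arcs, so a common point of the two images is a crossing of an edge of $G_1$ with an edge of $G_2$. Let $K_1$ and $K_2$ be the components of $G_1$ and $G_2$ containing these edges, let $D_i$ be the induced drawing of $K_i$, and let $\mu>0$ be the number of crossings between $K_1$ and $K_2$. Let $H_i$ be the planarization of $D_i$, a connected embedded graph. Since no three edges cross at a point, $H_1\cap H_2$ consists of $\mu$ transversal crossings, none at a vertex of $H_1$ or $H_2$. Optimality enters only through the next lemma, which extends the argument for the sphere.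

\begin{lemma}\label{lem:exchange}
If $K_i$ has a drawing in the plane with at most $\operatorname{cr}(D_i)+s$ crossings, then $s\ge\mu$.
\end{lemma}

\begin{proof}
Erase $K_i$ from $D$ and put the plane drawing into a small disc that misses what is left. This removes at least $\operatorname{cr}(D_i)+\mu$ crossings and creates at most $\operatorname{cr}(D_i)+s$. As $D$ is optimal, $s\ge\mu$.
\end{proof}

We call $s$ the \emph{cost} of the plane drawing. To find cheap plane drawings we cut $\Sigma$ along curves that meet $H_i$ rarely. A closed curve measured against an embedded graph $H$ is always taken to avoid the vertices of $H$ and to cross its edges transversally; the number of crossings is its \emph{length} with respect to $H$. We may also assume that its self-crossings are finitely many transversal double points off $H$.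

The decomposition theorems below apply to \emph{Eulerian} graphs, that is, connected graphs with all degrees even. So we double. Let $2H$ be obtained from $H$ by replacing each edge by two parallel edges that bound a thin disc. It is Eulerian if $H$ is connected. In every free homotopy class, the least length with respect to $2H$ is twice the least length with respect to $H$. Indeed, each crossing with $H$ becomes two crossings with $2H$. Conversely, a curve that enters a thin disc and leaves it through the same edge can be pushed out of it, so a shortest curve for $2H$ traverses every thin disc it enters, and squeezing the discs halves its length. We draw $2H_1$ so close to $H_1$ that it crosses $H_2$ exactly $2\mu$ times, and so a closed walk in $2H_1$ is a closed curve that can be measured against $H_2$.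

\subsection{The projective plane}
Here closed curves fall into two free homotopy classes, detected by the class in $H_1=\mathbb Z_2$. Cutting along a simple noncontractible closed curve gives a disc whose antipodal boundary points are to be identified.

\begin{theorem}[Lins \cite{Lins}]\label{thm:lins}
For an Eulerian graph embedded in the projective plane, the maximum number of edge-disjoint noncontractible circuits equals the minimum number of edges crossed by a noncontractible closed curve avoiding the vertices.
\end{theorem}

The minimum is the least length of a noncontractible curve. For if a curve crosses an edge at two points, split it there into two arcs and close each along the edge; the classes of the two closed curves add up to the class of the original, so one is noncontractible, and pushed off the edge it is shorter and crosses no new edge. The parity hypothesis cannot be dropped. The antipodal quotient of the cube embeds $K_4$ with three disc faces and with different faces on the two sides of every edge, so noncontractible curves have length at least $2$, whereas $K_4$ has no two edge-disjoint circuits.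

\begin{proof}[Proof of Theorem~\ref{thm:pp}]
In the setting of Section~\ref{sub:setup}, let $w_i$ be the least length of a noncontractible closed curve with respect to $H_i$, and say $w_1\le w_2$. By Theorem~\ref{thm:lins}, $2H_1$ contains $2w_1$ edge-disjoint noncontractible circuits. Each crosses $H_2$ at least $w_2$ times, and together they cross it at most $2\mu$ times. Hence $\mu\ge w_1w_2\ge w_1^2$.

Among the shortest noncontractible curves for $H_1$ take one with the fewest self-crossings. It is simple: splitting it at a self-crossing would give two closed curves, one of them noncontractible, not longer, and with fewer self-crossings. Cut along it. We obtain a disc containing $H_1$, with $2w_1$ edge ends on its boundary, of which antipodal ones must be joined. Place the disc in the plane and join the ends outside it by $w_1$ arcs, any two of which cross exactly once and no three at a point; the image of $w_1$ chords of a disc in general position under an inversion will do. After shortcutting, this is a plane drawing of $K_1$ of cost at most $\binom{w_1}2$. If $w_1\ge1$, then $\binom{w_1}2<w_1^2\le\mu$, and if $w_1=0$, the cost is $0<\mu$. Both contradict Lemma~\ref{lem:exchange}.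
\end{proof}

\section{The torus}\label{sec:torus}

\subsection{Lengths of curves}
Let $\mathbb T=\mathbb R^2/\mathbb Z^2$. Free homotopy classes of closed curves correspond to elements of $H_1(\mathbb T)=\mathbb Z^2$, and the algebraic intersection number of two curves is the determinant $\omega\wedge\omega'$ of their classes. A class is \emph{primitive} if it is not a proper multiple of another class. A simple closed curve is \emph{essential} if its class is nonzero; then its class is primitive, and cutting along it gives an annulus. Two closed curves of classes $\omega,\omega'$ meet at least $|\omega\wedge\omega'|$ times, counted with multiplicity, and straight closed curves in general position attain this bound.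

For an embedded graph $H$ let $f_H(\omega)$ be the least length with respect to $H$ of a closed curve of class $\omega$. Reversing curves gives $f_H(-\omega)=f_H(\omega)$.

\begin{lemma}\label{lem:simple}
Let $H$ be a graph embedded in $\mathbb T$.
\begin{itemize}
\item[(a)] If $f_H(\omega)=0$ for some $\omega\ne0$, then $H$ lies in an annulus.
\item[(b)] Every primitive class $\gamma$ contains a simple closed curve of length $f_H(\gamma)$.
\end{itemize}
\end{lemma}

\begin{proof}
Take a shortest curve of class $\omega\neq0$ and smooth each self-crossing, that is, reconnect the two incoming with the two outgoing strands so that they do not cross. This yields disjoint simple closed curves with total class $\omega$ and total length $f_H(\omega)$, at least one of them essential. In (a) that curve misses $H$, and we cut along it. In (b), with $\omega=\gamma$, the essential curves are disjoint and have primitive classes with pairwise determinant $0$, so their classes are $\pm c$ for one primitive $c$. Then $\gamma$ is a multiple of $c$, so $c=\pm\gamma$. One essential curve, suitably oriented, has class $\gamma$ and length at most $f_H(\gamma)$.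
\end{proof}

\begin{example}\label{ex:tie}
Let $H$ be a union of straight closed curves of primitive classes $c_1,\dots,c_t$ in general position, with a vertex at each intersection point. Then $f_H(\omega)=\sum_j|c_j\wedge\omega|$: the intersection numbers give the lower bound, and a straight curve of class $\omega$ attains it. Take $m$ curves of class $(1,1)$ and $m$ of class $(1,-1)$, so that
\[
f_H(x,y)=m(|y-x|+|y+x|)=2m\max(|x|,|y|).
\]
Since $|(1,1)\wedge(1,-1)|=2$, the graph $H$ and a generic translate of it cross $2m^2+2m^2=4m^2$ times. The obvious way to flatten $H$ is to cut $\mathbb T$ into a square along shortest curves of classes $(1,0)$ and $(0,1)$ and to join opposite sides in the plane. The two bundles of $2m$ arcs cross, at a cost of $4m^2$. This is a tie, which does not contradict Lemma~\ref{lem:exchange}, while the conjecture concerns \emph{every} optimal drawing and so requires a strict gain. The gain comes from cutting along curves of classes $(1,1)$ and $(1,-1)$ instead. They also have length $2m$, they meet twice and cut $\mathbb T$ into two squares, and Lemma~\ref{lem:redraw} below shows that the cost is then at most $2m^2$.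
\end{example}

The general proof follows this pattern. Schrijver's theorem shows that $f_H$ always has the form found in the example. This attaches a convex set of some area $a$ to $H$, and gives $\mu\ge2a$ (Section~\ref{sub:lower}). Cutting along two curves of lengths $k,l$ whose classes form a basis costs $kl$ (Section~\ref{sub:redraw}), and for the best basis $2a\ge kl$ (Section~\ref{sub:area}). So there is always at least a tie. Equality determines $f_H$, and then a better pair of curves is available (Section~\ref{sub:end}).

\subsection{A lower bound for the mutual crossings}\label{sub:lower}
For closed curves $C,\Gamma$ let $\operatorname{mincr}(C,\Gamma)$ be the minimum number of intersections of curves freely homotopic to $C$ and to $\Gamma$. For an embedded graph $H$ let $\operatorname{mincr}(H,\Gamma)$ be the minimum number of intersections with $H$ of a curve that is freely homotopic to $\Gamma$ and avoids the vertices of $H$.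

\begin{theorem}[Schrijver \cite{Schrijver}]\label{thm:schrijver}
The edges of an Eulerian graph $H$ embedded on a compact orientable surface decompose into closed curves $C_1,\dots,C_t$ such that $\operatorname{mincr}(H,\Gamma)=\sum_j\operatorname{mincr}(C_j,\Gamma)$ for every closed curve $\Gamma$.
\end{theorem}

Return to the setting of Section~\ref{sub:setup} with $\Sigma=\mathbb T$ and write $f_i=f_{H_i}$. Apply the theorem to $2H_1$ and $2H_2$, obtaining closed walks $C_j$ in $2H_1$ and $C'_l$ in $2H_2$. On the torus $\operatorname{mincr}(C,\Gamma)=|[C]\wedge[\Gamma]|$, and $\operatorname{mincr}(2H_i,\Gamma)=2f_i([\Gamma])$. With $c_j=\frac12[C_j]$ and $d_l=\frac12[C'_l]$ in $\mathbb R^2$,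
\begin{equation}\label{eq:norm}
f_1(\omega)=\sum_j|c_j\wedge\omega|,\qquad f_2(\omega)=\sum_l|d_l\wedge\omega|\qquad(\omega\in\mathbb Z^2).
\end{equation}
The walks $C_j$ use each edge of $2H_1$ once, so they meet $H_2$ in $2\mu$ points in total, and $C_j$ meets $H_2$ at least $f_2([C_j])=2\sum_l|d_l\wedge c_j|$ times. Hence
\begin{equation}\label{eq:mixed}
\mu\ge\sum_{j,l}|c_j\wedge d_l| .
\end{equation}
This sum mixes the two graphs, whereas a redrawing concerns only one. To separate them we read the sum as an area.

The \emph{width} of a compact convex set $Z\subset\mathbb R^2$ with respect to a linear functional $\lambda$ is $\max_Z\lambda-\min_Z\lambda$; it equals $2\max_Z|\lambda|$ if $Z=-Z$, and it is additive under Minkowski sums. For vectors $v_1,\dots,v_t$ the \emph{zonotope} $Z=\sum_j[-\frac12v_j,\frac12v_j]$ is compact, convex and symmetric, and its width with respect to $z\mapsto z\wedge\omega$ is $\sum_j|v_j\wedge\omega|$. Adding a segment $[-\frac12v,\frac12v]$ to a compact convex set lengthens each of its sections parallel to $v$ by $|v|$, and so increases the area by the width with respect to $z\mapsto z\wedge v$. By induction $Z$ has area $\sum_{j<j'}|v_j\wedge v_{j'}|$.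

Let $Z_1$ and $Z_2$ be the zonotopes of the vectors $c_j$ and $d_l$, with areas $a_1,a_2$. By \eqref{eq:norm}, $f_i(\omega)$ is the width of $Z_i$ with respect to $z\mapsto z\wedge\omega$. By the area formula the right side of \eqref{eq:mixed} is $\operatorname{area}(Z_1+Z_2)-a_1-a_2$. The Brunn--Minkowski inequality $\operatorname{area}(Z_1+Z_2)^{1/2}\ge a_1^{1/2}+a_2^{1/2}$ gives
\[
\mu\ge2\sqrt{a_1a_2}\ge2\min(a_1,a_2).
\]
Fix $i$ with $a_i$ minimal and write $K,H,f,Z,a$ for $K_i,H_i,f_i,Z_i,a_i$. From now on only this graph matters, and
\begin{equation}\label{eq:lower}
\mu\ge2a .
\end{equation}
Moreover $f\ge1$ on $\mathbb Z^2\setminus\{0\}$. Otherwise $H$ lies in an annulus by Lemma~\ref{lem:simple}(a), and $K$ has a plane drawing of cost $0<\mu$, contrary to Lemma~\ref{lem:exchange}.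

\subsection{Redrawing in the plane}\label{sub:redraw}
Two simple closed curves that meet $n$ times, always in the same direction, cut the torus into $n$ squares. These can be arranged in a ring, and only bundles between neighboring squares cross. To control the two cutting curves at once we use the bigon criterion \cite[Prop.~1.7]{FM}: if two transversal simple closed curves on a surface meet in more points than the minimum over their free homotopy classes, then there is an embedded closed disc whose interior is disjoint from both curves and whose boundary consists of an arc of each, the two arcs meeting only at their ends.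

\begin{lemma}\label{lem:redraw}
Let $\gamma,\gamma',\alpha\in\mathbb Z^2$ with $\gamma=\gamma'+n\alpha$, $n\ge1$ and $\gamma\wedge\alpha=\pm1$. There are integers $b_i,b'_i\ge0$ $(i\in\mathbb Z_n)$ with
\[
\sum_ib_i=f(\gamma),\qquad\sum_ib'_i=f(\gamma'),\qquad b_i+b'_i\ge f(\alpha),
\]
such that $K$ has a plane drawing of cost at most $\sum_ib_ib'_i$. If $n=2$, it has one of cost at most $\frac12f(\gamma)f(\gamma')$. For any basis $\gamma,\gamma'$ of $\mathbb Z^2$, it has one of cost at most $f(\gamma)f(\gamma')$.
\end{lemma}

\begin{proof}
\emph{The cutting curves.} Since $\gamma'\wedge\alpha=\gamma\wedge\alpha=\pm1$, both $\gamma$ and $\gamma'$ are primitive, and $|\gamma\wedge\gamma'|=n$. By Lemma~\ref{lem:simple}(b) there are simple closed curves $\Gamma,\Gamma'$ of classes $\gamma,\gamma'$ and lengths $f(\gamma),f(\gamma')$. Choose them to meet transversally, off $H$, in as few points as possible. Suppose $|\Gamma\cap\Gamma'|>n$, and take a disc as in the bigon criterion, bounded by arcs $\delta\subset\Gamma$ and $\delta'\subset\Gamma'$. The arcs cross $H$ equally often, since otherwise replacing the longer by a parallel copy of the shorter would shorten $\Gamma$ or $\Gamma'$ within its class. No other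 part of $\Gamma$ meets $\delta'$, because by transversality it would enter the disc. Replace $\delta$ by a parallel copy of $\delta'$ on the side of $\Gamma'$ away from the disc. Then $\Gamma$ stays simple, keeps its class and length, and loses two intersections with $\Gamma'$, a contradiction. So $|\Gamma\cap\Gamma'|=n$, and all intersections have the same sign.

\emph{The squares.} Cut along $\Gamma$ to get an annulus. As all intersections have the same sign, $\Gamma'$ becomes $n$ disjoint arcs, all directed from one boundary circle, the bottom, to the other, the top. Choose coordinates $(\mathbb R/\mathbb Z)\times[0,1]$ in which the first coordinate increases along $\Gamma$ and the arcs are $\Gamma'_i=\{i/n\}\times[0,1]$, $i\in\mathbb Z_n$. Let $Q_i=[\frac in,\frac{i+1}n]\times[0,1]$, let $x_i=(i/n,0)$, and let $B_i$ be the bottom side of $Q_i$, directed from $x_i$ to $x_{i+1}$. (For $n=1$, $Q_0$ is the annulus cut along $\Gamma'_0$.) The gluing of top and bottom preserves the cyclic order, so it identifies $(i/n,1)$ with $x_{i+r}$ and the top of $Q_i$ with $B_{i+r}$, for some $r$ with $1\le r\le n$.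

We show that $r=1$. The chain $\Gamma'_i-(B_i+\dots+B_{i+r-1})$ is a closed curve: up $\Gamma'_i$, then back along $\Gamma$ by $r$ steps. The chains for $i+1$ and $i$ differ by $\Gamma'_{i+1}-\Gamma'_i+B_i-B_{i+r}=\partial Q_i$, so they all have the same class $\eta$. In their sum each $B_j$ occurs $r$ times, so $n\eta=\gamma'-r\gamma$. With $\gamma'=\gamma-n\alpha$ this reads $(r-1)\gamma=-n(\eta+\alpha)$. As $\gamma$ is primitive, $n$ divides $r-1$, so $r=1$ and $\eta=-\alpha$.

Thus the top of $Q_{i-1}$ is glued to the bottom $B_i$ of $Q_i$, and the right side of $Q_{i-1}$ is the left side $\Gamma'_i$ of $Q_i$. Put $b_i=|B_i\cap H|$ and $b'_i=|\Gamma'_i\cap H|$. The sums are as stated, and $b_i+b'_i\ge f(\alpha)$ because $\Gamma'_i-B_i$ is a closed curve of class $-\alpha$.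

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (-1.5,0)--(0,-1.5)--(1.5,0)--(0,1.5)--cycle;
\draw[thick] (3.5,0)--(5,-1.5)--(6.5,0)--(5,1.5)--cycle;
\node at (0,0) {$Q_{i-1}$}; \node at (5,0) {$Q_i$};
\foreach \c in {0,5}{
 \node[rotate=45] at (\c+0.58,-0.58) {\scriptsize right};
 \node[rotate=-45] at (\c+0.58,0.58) {\scriptsize top};
 \node[rotate=45] at (\c-0.58,0.58) {\scriptsize left};
 \node[rotate=-45] at (\c-0.58,-0.58) {\scriptsize bottom};}
\draw[dashed] (0.5,-1)--(4,0.5) (1,-0.5)--(4.5,1);
\draw (1.125,0.375)--(4.625,-1.125) (0.75,0.75)--(4.25,-0.75) (0.375,1.125)--(3.875,-0.375);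
\end{tikzpicture}
\caption{Two consecutive squares of the cut torus, each turned clockwise by $45^\circ$. The $b_i=3$ edge ends on the top of $Q_{i-1}$ are joined to the bottom of $Q_i$, and the $b'_i=2$ ends on the right side of $Q_{i-1}$ to the left side of $Q_i$. Each bundle is free of crossings, and the two bundles cross $b_ib'_i=6$ times.}
\label{fig:ring}
\end{figure}

\emph{The drawing.} We draw on a cylinder, which embeds in the plane. Place $Q_0,\dots,Q_{n-1}$, each with its part of $H$, around the cylinder from west to east, each turned clockwise by $45^\circ$, so that its top right corner points east (Figure~\ref{fig:ring}). Reading the eastern boundary of $Q_{i-1}$ from south to north, we see the ends on its right side, upwards, and then those on its top side, from right to left. Reading the western boundary of $Q_i$ from south to north, we see the ends on its bottom side, from right to left, and then those on its left side, upwards. So when corresponding ends are joined, each of the two bundles keeps its order and the bundles exchange places. This takes $b_ib'_i$ crossings. Shortcutting gives a drawing of $K$ of cost at most $\sum_ib_ib'_i$.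

\emph{The case $n=2$.} Now every side of $Q_0$ is glued to the opposite side of $Q_1$, and there is a second arrangement. Turn both squares clockwise by $135^\circ$, so that the top left corners point east. The eastern boundary of $Q_{i-1}$, from south to north, consists of its top side, from right to left, and its left side, downwards. The western boundary of $Q_i$ consists of its right side, downwards, and its bottom side, from right to left. The top of $Q_{i-1}$ is glued to the bottom $B_i$ of $Q_i$, and since $n=2$ the left side $\Gamma'_{i-1}=\Gamma'_{i+1}$ of $Q_{i-1}$ is the right side of $Q_i$. Again each bundle keeps its order and the two exchange places, now with $b_ib'_{i-1}$ crossings. The cost is at most $b_0b'_1+b_1b'_0$. This bound and the bound $b_0b'_0+b_1b'_1$ of the first arrangement add up to $(b_0+b_1)(b'_0+b'_1)=f(\gamma)f(\gamma')$, so one of them is at most half of that.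

For a basis $\gamma,\gamma'$ take $n=1$ and $\alpha=\gamma-\gamma'$; then $\gamma\wedge\alpha=\pm1$ and $b_0b'_0=f(\gamma)f(\gamma')$.
\end{proof}

\subsection{An area inequality}\label{sub:area}
Call a basis $\alpha,\beta$ of $\mathbb Z^2$ \emph{reduced} if $\alpha$ minimizes $f$ on $\mathbb Z^2\setminus\{0\}$ and $\beta$ minimizes $f$ among the classes that form a basis with $\alpha$. A reduced basis exists: $f$ takes positive integer values on nonzero classes and $f(j\omega)=|j|f(\omega)$ by \eqref{eq:norm}, so a minimizer $\alpha$ exists and is primitive. Fix one and put $k=f(\alpha)$, $l=f(\beta)$. Then $1\le k\le l$ and $f(\beta\pm\alpha)\ge l$.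

Use the coordinates $z=u\alpha+v\beta$, which preserve area. Up to sign, $z\wedge(x\alpha+y\beta)=yu-xv$, so $f(x\alpha+y\beta)$ is the width of $Z$ with respect to $yu-xv$. Since $Z=-Z$, we have $|u|\le l/2$ and $|v|\le k/2$ on $Z$, both bounds are attained, and the widths with respect to $u-v$ and $u+v$ are at least $l$. Replacing $\alpha$ by $-\alpha$ keeps the basis reduced and reflects $Z$ by $u\mapsto-u$, which for a symmetric set is the same as $v\mapsto-v$. If $k=l$, every basis of two classes with $f=k$ is reduced, with the same $k$ and $l$; in particular we may then exchange $\alpha$ and $\beta$, which exchanges $u$ and $v$.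

So $Z$ touches all four sides of an $l\times k$ box. That alone does not bound its area, as a thin neighborhood of a diagonal shows. The widths with respect to $u\pm v$ exclude such shapes.

\begin{lemma}\label{lem:area}
We have $a\ge kl/2$. If $a=kl/2$, then for a suitable reduced basis $\alpha,\beta$ with the same $k,l$ there is a real $s$ with $|s|\le l/2$ and
\begin{equation}\label{eq:extremal}
f(x\alpha+y\beta)=\max\bigl(l|y|,\ |2sy-kx|\bigr)\qquad\text{for all }x,y\in\mathbb Z .
\end{equation}
\end{lemma}

\begin{proof}
Call $Z$ \emph{normal} if $Z=\operatorname{conv}\bigl(\pm(\frac l2,0),\pm(s_0,\frac k2)\bigr)$ for some $s_0$ with $|s_0|\le\frac l2$. Evaluating $yu-xv$ at these four points gives \eqref{eq:extremal} with $s=s_0$. So in the case of equality it suffices to make $Z$ normal. We use that a closed subset of $Z$ of area $a>0$ is all of $Z$. Let $p=(s,\frac k2)$ and $q=(\frac l2,t)$ be points of $Z$, so $|s|\le\frac l2$ and $|t|\le\frac k2$.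

\emph{Case $st\le0$.} The parallelogram $\operatorname{conv}(\pm p,\pm q)\subset Z$ has area $2|p\wedge q|=2|st-\frac{kl}4|=\frac{kl}2+2|st|\ge\frac{kl}2$. If $a=\frac{kl}2$, then $Z$ is this parallelogram and $st=0$. If $t=0$, then $Z$ is normal. If $s=0\ne t$, the width with respect to $u-v$ (if $t>0$) or $u+v$ (if $t<0$) is $\max(k,l-2|t|)$, where we use $2|t|\le k\le l$. It is at least $l$, so $k=l$. Exchanging $\alpha$ and $\beta$ turns $Z$ into $\operatorname{conv}\bigl(\pm(\frac k2,0),\pm(t,\frac k2)\bigr)$, which is normal.

\emph{Case $st>0$.} Replacing $\alpha$ by $-\alpha$ changes the signs of both $s$ and $t$, so we may assume $s,t>0$. Now $p$ and $q$ may be close to each other, and we need a third point. Let $\rho\ge\frac l2$ be half the width with respect to $u-v$, and choose $r=(\xi,\xi-\rho)\in Z$. From $\xi-\rho\ge-\frac k2$ and $\xi\le\frac l2$ we get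
\[
0\le\tfrac{l-k}2\le\xi\le\tfrac l2,\qquad \xi-\rho\le0 .
\]
So $r\neq0$ lies in the closed fourth quadrant, $q$ and $p$ lie in the open first quadrant with $q\wedge p=\frac{kl}4-st\ge0$, and $-r$ lies in the closed second quadrant. Hence $r,q,p,-r$ are in weak counterclockwise order within a half-turn. The triangles $0rq$, $0qp$, $0p(-r)$ and their negatives lie in $Z$ and have disjoint interiors. Their total area is $r\wedge q+q\wedge p+p\wedge(-r)$, so
\[
a\ge r\wedge(p+q)+q\wedge p=\xi\bigl(\tfrac k2+t\bigr)+(\rho-\xi)\bigl(s+\tfrac l2\bigr)+\tfrac{kl}4-st\ge\Phi(\xi),
\]
where $\Phi(\xi)$ is the same expression with $\rho$ replaced by $\frac l2$; the last inequality is strict unless $\rho=\frac l2$. The function $\Phi$ is affine, and at the ends of the interval $[\frac{l-k}2,\frac l2]$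
\begin{align*}
\Phi\bigl(\tfrac l2\bigr)&=\tfrac{kl}2+t\bigl(\tfrac l2-s\bigr)\ \ge\ \tfrac{kl}2,\\
\Phi\bigl(\tfrac{l-k}2\bigr)&=\tfrac{kl}2+\tfrac{k(l-k)}4+\tfrac{t(l-k)}2+s\bigl(\tfrac k2-t\bigr)\ \ge\ \tfrac{kl}2 .
\end{align*}
Hence $a\ge\frac{kl}2$. Suppose equality holds. Then $Z$ is the union of the six triangles, so $Z=\operatorname{conv}(\pm p,\pm q,\pm r)$; also $\rho=\frac l2$ and $\Phi(\xi)=\frac{kl}2$. As $s,t>0$, equality at the right end means $s=\frac l2$, and equality at the left end means $k=l$ and $t=\frac k2$. Either $\xi$ is an end at which equality holds, or equality holds at both ends.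
\begin{itemize}
\item $\xi=\frac l2$ and $s=\frac l2$. Then $p=(\frac l2,\frac k2)$, $r=(\frac l2,0)$, and $q$ lies on the segment between them. So $Z=\operatorname{conv}(\pm r,\pm p)$ is normal.
\item $\xi=\frac{l-k}2$, $k=l$ and $t=\frac k2$. Then $-r=(0,\frac k2)$, $q=(\frac k2,\frac k2)$, and $p$ lies on the segment between them. So $Z=\operatorname{conv}(\pm r,\pm q)$, and exchanging $\alpha$ and $\beta$ makes it normal.
\item $k=l$ and $s=t=\frac k2$. Then $p=q=(\frac k2,\frac k2)$ and $r=(\xi,\xi-\frac k2)$ with $0\le\xi\le\frac k2$. In the basis $\alpha+\beta,\beta$ the coordinates are $u'=u$, $v'=v-u$, and the points $p$ and $-r$ become $(\frac k2,0)$ and $(-\xi,\frac k2)$. The width with respect to $v'$ is $k$, so $f(\alpha+\beta)=k=f(\beta)$. The new basis is reduced and $Z$ is normal in it.\qedhere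
\end{itemize}
\end{proof}

\subsection{Breaking the tie}\label{sub:end}

\begin{proof}[Proof of Theorem~\ref{thm:torus}]
Lemma~\ref{lem:redraw} for the basis $\alpha,\beta$ gives a plane drawing of $K$ of cost at most $kl$, so $kl\ge\mu$ by Lemma~\ref{lem:exchange}. By \eqref{eq:lower} and Lemma~\ref{lem:area}, $\mu\ge2a\ge kl$. Hence $\mu=kl$ and $a=kl/2$, and we may choose the reduced basis so that \eqref{eq:extremal} holds. Replacing $\alpha$ by $-\alpha$ changes the sign of $s$, so we may assume $0\le 2s\le l$. Put
\[
F(j)=f(\beta+j\alpha)=\max(l,|2s-jk|)\qquad(j\in\mathbb Z).
\]
By Lemma~\ref{lem:exchange} it suffices to find a plane drawing of $K$ of cost \emph{less than} $kl$. The function $F$ equals its minimum $l$ on an interval of length $2l/k\ge2$, so there are classes $\beta+j\alpha$ at distance $n\ge2$ in $j$ that are about as short as $\beta$. We apply Lemma~\ref{lem:redraw} to such a pair $\gamma=\beta+j_+\alpha$, $\gamma'=\beta+j_-\alpha$ with $n=j_+-j_-$; note that $\gamma\wedge\alpha=\pm1$.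

\emph{Case $l<2k$.} We take $n=2$. If $s=0$, let $j_\pm=\pm1$, as in Example~\ref{ex:tie}. Then $F(\pm1)=\max(l,k)=l$, and the cost is at most $l^2/2<kl$. If $s>0$, let $j_+=2$ and $j_-=0$. Then $F(0)=l$, and $F(2)=\max(l,2k-2s)<2k$ because $0<2s\le l<2k$. The cost is at most $\frac12lF(2)<kl$.

\emph{Case $l\ge2k$.} Here we take $n$ close to $2l/k$. Then $\sum_i(b_i+b'_i)$ is about $2l\approx nk$, while each term is at least $f(\alpha)=k$. So all terms are close to $k$, and the cost is about $nk^2/4\approx kl/2$. In detail, let $\lambda=2l/k\ge4$, $n=\lfloor\lambda\rfloor\ge4$ and $c=2s/k$, so that $F(j)=\max(l,k|j-c|)$ and $l=k\lambda/2$. Choose an integer $j_-$ such that $\theta=j_-+\frac n2-c$ has $|\theta|\le\frac12$, and put $j_+=j_-+n$. Then $j_\pm-c=\theta\pm\frac n2$. One of $|j_\pm-c|$ equals $\frac n2-|\theta|\le\frac\lambda2$, and there $F=l=\frac{k\lambda}2$. The other is at most $\frac{n+1}2$, and there $F\le\frac{k(n+1)}2$ because $\lambda<n+1$. Write $\frac12(b_i+b'_i)=\frac k2+\varepsilon_i$ with $\varepsilon_i\ge0$. Then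
\[
E:=\sum_i\varepsilon_i=\frac{F(j_+)+F(j_-)}2-\frac{nk}2\le\frac k4(\lambda+n+1)-\frac{nk}2=\frac k4(\lambda-n+1)<\frac k2 .
\]
Using $b_ib'_i\le(\frac k2+\varepsilon_i)^2$, $\sum_i\varepsilon_i^2\le E^2$ and $n\ge3$, the cost is at most
\[
\sum_i\Bigl(\frac k2+\varepsilon_i\Bigr)^2\le\frac{nk^2}4+kE+E^2<\frac{k^2(n+3)}4\le\frac{k^2n}2\le\frac{k^2\lambda}2=kl .
\]

Both cases contradict Lemma~\ref{lem:exchange}. So every optimal drawing of $G_1\sqcup G_2$ on the torus is disjoint.
\end{proof}

\begin{thebibliography}{9}

\bibitem{tgt}
\emph{Drawing disconnected graphs on the Klein bottle},
\texttt{http://tgt.ynu.ac.jp/negami/tgt/tgt20/abstract/beaudou\_tgt20.pdf}.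

\bibitem{BGGP}
Beaudou, Gerbaud, Grappe and Palesi,
\emph{Drawing disconnected graphs on the Klein bottle},
Graphs Combin.\ 2010.

\bibitem{FM}
Farb and Margalit,
\emph{A Primer on Mapping Class Groups}.

\bibitem{Lins}
Lins,
J.\ Combin.\ Theory B 30 (1981).

\bibitem{Schrijver}
Schrijver,
\emph{Decomposition of graphs on surfaces and a homotopic circulation theorem},
J.\ Combin.\ Theory B 51 (1991).

\end{thebibliography}
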